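# Alternating projections for the moment problem: why two moments behave and three need not

We look for a nonnegative function of which only finitely many integrals are known. A natural procedure alternates two easy corrections: change the function as little as possible so that the integrals become right, then cut off the negative part, and repeat. The iterates always converge weakly to a solution, if there is one. Do they converge in norm? The source of this problem is J. M. Borwein, https://carmamaths.org/jon/ToVA/tova-talks.pdf. We start with one integral, where the answer is yes, and then see what changes when there are more.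

## 1. One prescribed integral

**Definition (Hilbert lattice).** A Hilbert lattice is a Banach lattice $X$ whose norm is a Hilbert norm. Its lattice cone is $D=X^+$.

Every Hilbert lattice is realized as a real space $L_2(\Omega,\mu)$ with the pointwise a.e. ordering, for some measure space $(\Omega,\mu)$, and then $D$ is the cone of a.e. nonnegative functions. We always work in this realization. Examples are $\mathbb R^n$ and $\ell_2$ with the coordinatewise order (counting measure), and $L_2[0,1]$. We write $x^+=\max(x,0)$ and $x^-=\max(-x,0)$, so $x=x^+-x^-$ and $\langle x^+,x^-\rangle=0$.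

**Definition (moment problem).** Let $A:X\to\mathbb R^N$ be continuous, linear and onto, and let $y\in\mathbb R^N$. The moment problem is to find $x\in D$ with $A(x)=y$. With $C=A^{-1}(y)$, a closed affine subspace, the solution set is $C\cap D$. We assume throughout that $C\cap D\ne\emptyset$, that is, $y\in A(D)$.

By the Riesz theorem $Ax=\int xa\,d\mu$ for a function $a:\Omega\to\mathbb R^N$ with components in $L_2$, and $A^*q=q\cdot a$. Since $A$ is onto, $A^*$ is injective, and $\langle AA^*q,q\rangle=\|A^*q\|^2$ shows that the $N\times N$ matrix $AA^*$ is invertible.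

For a nonempty closed convex set $K$ let $P_K$ be the nearest-point projection onto $K$; it is nonexpansive. The projection algorithm starts at any $x_0\in X$ and sets
$$x_{2k+1}=P_Cx_{2k},\qquad x_{2k+2}=P_Dx_{2k+1},\qquad k=0,1,2,\dots\tag{1}$$
Both projections are explicit:
$$P_Dx=x^+,\qquad P_Cx=x-A^*(AA^*)^{-1}(Ax-y).\tag{2}$$
For the first: if $u\ge0$, then $|x-u|\ge x^-=|x-x^+|$ pointwise. For the second: $A$ maps the right-hand side to $Ax-(Ax-y)=y$, and the correction lies in the range of $A^*$, which is orthogonal to $\ker A$. We put $T=P_DP_C$, so that $x_{2n}=T^nx_0$; $T$ is nonexpansive.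

The following facts are taken as known.

1. Fact 1. For closed convex sets $C,D$ in a Hilbert space with $C\cap D\neq\emptyset$, the sequence (1) converges weakly to a point of $C\cap D$.
2. Fact 2. It converges in norm when $\operatorname{int}(C\cap D)\ne\emptyset$.
3. Fact 3. Norm convergence can fail for general closed convex sets (Hundal's example: a hyperplane and a closed convex cone in $\ell_2$).
4. Fact 4. For the moment problem with $N=1$ the algorithm converges in norm.

If $\dim X<\infty$, weak and norm convergence coincide, so only infinite-dimensional $X$ matters. Fact 2 rarely applies here: if $\dim X<\infty$ it is not needed, and in $\ell_2$, for instance, $D$ has empty interior.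

A computation by hand: let $X=\mathbb R^2$, $Ax=x_1+x_2$, $y=0$, $x_0=(1,0)$. Then $P_Cx_0=(\tfrac12,-\tfrac12)$ and $x_2=(\tfrac12,0)$. Each round halves the first coordinate, and $x_{2k}=(2^{-k},0)\to0$, the only solution.

We now prove Fact 4. The first two steps do not depend on the number of moments, so we write them for general $N$; for $N=1$ the dots are ordinary products.

**Normalization.** The purpose is to remove the matrix in (2). With $B=(AA^*)^{-1/2}$, replace $(A,y)$ by $(BA,By)$. This leaves $C$ unchanged, moves $A(D)$ and $y$ by the same linear isomorphism $B$, and gives $AA^*=\mathrm{Id}$. Then $P_Cx=x-(Ax-y)\cdot a$ and $\|q\cdot a\|=\|A^*q\|=|q|$. Orthonormal changes of coordinates in $\mathbb R^N$ preserve all this. Since $x_2\in D$, we may drop two terms and assume $x_0\in D$. Put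
$$\xi_k=x_{2k},\quad \rho_k=A\xi_k-y,\quad R_k=\sum_{j<k}\rho_j,\quad \nu_k=(\xi_k-\rho_k\cdot a)^-\ge0 .$$
So $\rho_k$ is the residual at time $k$ and $R_k$ the accumulated residual. Then $x_{2k+1}=\xi_k-\rho_k\cdot a$ and
$$\xi_{k+1}=(\xi_k-\rho_k\cdot a)^+=\xi_k-\rho_k\cdot a+\nu_k .\tag{3}$$

**Step 1. A closed formula for the iterates.** This step expresses $\xi_k$ through the finite-dimensional path $R_0,\dots,R_k$ alone:
$$\xi_k=\max\Big\{\xi_0-R_k\cdot a,\ \max_{1\le j\le k}(R_j-R_k)\cdot a\Big\}\qquad(k\ge1).\tag{4}$$
For $k=1$ this is (3), as $R_1=\rho_0$ and the term $j=1$ is $0$. If (4) holds for $k$, then $\xi_{k+1}=\max\{\xi_k-\rho_k\cdot a,\,0\}$. Subtracting $\rho_k\cdot a$ turns every $R_k$ in (4) into $R_{k+1}$, and the new entry $0$ is the term $j=k+1$. In the example in $\mathbb R^2$, $a=(1,1)/\sqrt2$ and $R_k=\sqrt2(1-2^{-k})$, so $\xi_0-R_ka=(2^{-k},-(1-2^{-k}))$, whose maximum with $0$ is $(2^{-k},0)$, as found.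

**Step 2. What the energy identity gives.** This step bounds the mass $\nu_k$ that is cut off. Let $x^*\in C\cap D$. Since $x_{2k}-x_{2k+1}\perp\ker A\ni x_{2k+1}-x^*$,
$$\|x_{2k+1}-x^*\|^2+\|x_{2k+1}-x_{2k}\|^2=\|x_{2k}-x^*\|^2 .\tag{5}$$
Since $x_{2k+1}=\xi_{k+1}-\nu_k$ and $\langle\nu_k,\xi_{k+1}\rangle=0$,
$$\|x_{2k+1}-x^*\|^2=\|\xi_{k+1}-x^*\|^2+\|\nu_k\|^2+2\langle\nu_k,x^*\rangle .\tag{6}$$
All terms are nonnegative. Inserting (6) into (5) and summing over $k$ shows that $(\xi_k)$ is bounded and
$$|\rho_k|=\|\rho_k\cdot a\|=\|x_{2k+1}-x_{2k}\|\to0,\qquad \sum_k\langle\nu_k,x^*\rangle<\infty .\tag{7}$$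

Now let $N=1$, so $\|a\|=1$. The set $A(D)$ is a convex cone in $\mathbb R$, and it spans $\mathbb R$ because $X=D-D$ and $A$ is onto. So it is $\mathbb R$, $[0,\infty)$ or $(-\infty,0]$. After a change of sign of $a$ and $y$, either $A(D)=[0,\infty)$ and $y=0$, or $y\in\operatorname{int}A(D)$.

**Step 3. The boundary case $A(D)=[0,\infty)$, $y=0$.** Here we get convergence by domination. Testing $\langle a,x\rangle\ge0$ with $x=a^-$ gives $-\|a^-\|^2\ge0$, so $a\ge0$. Then $\rho_k=\langle a,\xi_k\rangle\ge0$, so $R_k$ is nondecreasing with $R_0=0$, and (4) gives $0\le\xi_k\le\xi_0$. On $\{a=0\}$, (4) gives $\xi_k=\xi_0$. On $\{a>0\}$: $\int a\xi_k=\rho_k\to0$, so every subsequence has a further subsequence along which $a\xi_k\to0$ a.e., hence $\xi_k\to0$ a.e. on $\{a>0\}$. By dominated convergence $\|\xi_k1_{\{a>0\}}\|\to0$ along it, hence along the whole sequence. So $\xi_k\to\xi_01_{\{a=0\}}$ in norm.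

In this case $R_k$ may be unbounded. Take $X=\ell_2$, $a_i=\sqrt3\,2^{-i}$ ($i\ge1$, so $\|a\|=1$), $y=0$, $\xi_0(i)=2^{-i/2}$. We have shown $\xi_k\to0$. Since $\xi_k(i)\ge\xi_0(i)-R_ka_i$, we get $\liminf_kR_k\ge\xi_0(i)/a_i=2^{i/2}/\sqrt3$ for every $i$, so $R_k\to\infty$.

**Step 4. The case $y\in\operatorname{int}A(D)$: $R_k$ is bounded.** The aim is a solution that dominates a multiple of $|a|$. For small $\delta>0$ the number $y-\delta A(|a|)$ is still in $A(D)$, say equal to $A\hat x$ with $\hat x\in D$. Then $x^*=\hat x+\delta|a|\in C\cap D$, and (7) gives $\sum_k\int\nu_k|a|\le\delta^{-1}\sum_k\langle\nu_k,x^*\rangle<\infty$. Pairing (3) with $a$ gives $\langle\xi_{k+1}-\xi_k,a\rangle=-\rho_k+\langle\nu_k,a\rangle$. Summing,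
$$R_k=\langle\xi_0-\xi_k,a\rangle+\sum_{j<k}\langle\nu_j,a\rangle ,$$
which is bounded.

**Step 5. Bounded $R_k$ implies norm convergence.** This step shows that all iterates are described by three bounded numbers. Let $M_k$ and $m_k$ be the maximum and minimum of $R_1,\dots,R_k$. Then (4) reads
$$\xi_k=\max\{\xi_0-R_ka,\ (M_k-R_k)a^++(R_k-m_k)a^-\}.$$
The map $(s,M,m)\mapsto\max\{\xi_0-sa,\,(M-s)a^++(s-m)a^-\}$ is continuous from $\mathbb R^3$ to $L_2$, and $(R_k,M_k,m_k)$ stays in a compact cube. So $(\xi_k)$ lies in a norm compact set. It converges weakly by Fact 1, and a weakly convergent sequence in a norm compact set converges in norm.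

In both cases $x_{2k+1}-x_{2k}\to0$ by (7), so the whole sequence converges in norm. This proves Fact 4. $\square$

## 2. Positions of $y$ in the cone $A(D)$

What changes for $N>1$? Steps 1 and 2 hold for every $N$. Steps 3 and 4 used that $y$ is either interior to $A(D)$, or is the tip of a half-line with all of $a$ on one side. In $\mathbb R^N$ there are intermediate positions.

**Definition (face).** Let $K\subseteq\mathbb R^N$ be convex. A convex set $F\subseteq K$ is a face of $K$ if, whenever a point of $F$ lies in the open segment between two points of $K$, both these points are in $F$. The relative interior $\operatorname{ri}F$ is the interior of $F$ in its affine hull, and $\dim F$ is the dimension of that hull.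

Recall that each point of $K$ lies in the relative interior of exactly one face, the smallest face that contains it. Two examples with $N=2$: for $X=\mathbb R^3$ and $Ax=(x_1-x_2,x_3)$, $A(D)$ is the half-plane $\{(s,t):t\ge0\}$, and $0$ lies in the relative interior of the face $\{t=0\}$, of dimension $1$. For $X=\mathbb R^2$ and $A=\mathrm{Id}$, $A(D)$ is the quadrant, and the smallest face that contains $0$ is $\{0\}$, of dimension $0$.

The results are these.

**Theorem 1.** Let $N\ge3$ and let $X$ be any infinite-dimensional Hilbert lattice. There are a continuous linear surjection $A:X\to\mathbb R^N$ and a point $x_0\in D$ such that, with $y=0$ (so $0\in C\cap D$), the projection algorithm started at $x_0$ does not converge in norm.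

**Theorem 2.** Let $y\in A(D)$.

1. ($N$ arbitrary.) If $y\in\operatorname{int}A(D)$, or $y$ lies in the relative interior of a face of $A(D)$ of dimension $N-1$, the algorithm converges in norm for every $x_0\in X$.
2. If $N=2$, the algorithm converges in norm for every $y\in A(D)$ and every $x_0\in X$.

So for $N>1$ norm convergence does not always hold. With Fact 4, it holds for all data if $N\le2$, and for every $N\ge3$ it fails for some data in every infinite-dimensional Hilbert lattice. For $N\ge3$ these notes do not decide convergence for each individual $(A,y)$ whose smallest face of $A(D)$ containing $y$ has codimension at least $2$; Theorem 1 shows only that convergence can fail there.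

## 3. Faces of dimension at least $N-1$

The normalization and notation of Section 1 are in force. The plan is to generalize Step 5, allowing one component of $R_k$ to be unbounded as in Step 3, and then to generalize Step 4.

Two notions are needed. For a nonempty compact $L\subset\mathbb R^d$ the support function is $h_L(b)=\max_{l\in L}l\cdot b$; for $L=\{1,-1\}\subset\mathbb R$ it is $|b|$. The Hausdorff distance $d_H(L,\tilde L)$ is the least $\varepsilon\ge0$ such that every point of each set is within $\varepsilon$ of the other; for example $d_H(\{0\},\{0,1\})=1$. Clearly $|h_L(b)-h_{\tilde L}(b)|\le d_H(L,\tilde L)\,|b|$. Moreover, the nonempty compact subsets of a closed ball are totally bounded for $d_H$. Indeed, let $E$ be a finite $\varepsilon$-net of the ball in itself. For compact $L$ put $L'=\{e\in E:\operatorname{dist}(e,L)\le\varepsilon\}$. Every $l\in L$ is within $\varepsilon$ of some $e\in E$, and this $e$ is in $L'$, so $L'\neq\emptyset$ and $d_H(L,L')\le\varepsilon$; there are only finitely many possible $L'$.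

**Lemma 3.** The algorithm converges in norm in each of these cases:

- (α) $(R_k)$ is bounded;
- (β) in suitable orthonormal coordinates $a=(a',w)$ with $w\ge0$ a.e. scalar, the corresponding coordinate of $y$ is $0$, and the components $R_k'\in\mathbb R^{N-1}$ of $R_k$ are bounded.

**Proof.** We treat (α) as (β) with $w$ absent, $a'=a$, $R_k'=R_k$ and $\{w=0\}:=\Omega$. (If $N=1$ in (β), then $a'$ is absent.) Let $|R'_k|\le c$ for all $k$.

**Step 1. A common majorant.** This allows dominated convergence. In (β) the last component of $\rho_k$ is $\langle w,\xi_k\rangle\ge0$, so the last component of $R_k$ is nondecreasing and starts at $0$. Hence in (4) the $w$-terms are $\le0$, and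
$$0\le\xi_k\le g:=\xi_0+2c|a'|\in L_2 .$$

**Step 2. The part on $\{w>0\}$.** It tends to $0$: $\int w\xi_k\le|\rho_k|\to0$, so every subsequence has a further subsequence with $\xi_k\to0$ a.e. on $\{w>0\}$, and by domination by $g$ we get $\|\xi_k1_{\{w>0\}}\|\to0$.

**Step 3. The part on $\{w=0\}$.** We show that it stays in a compact set. There (4) reads, for $k\ge1$,
$$\xi_k=\max\{\xi_0-R_k'\cdot a',\,h_{L_k}(a')\},\qquad L_k=\{R_j'-R_k':1\le j\le k\},$$
and $L_k$ is a nonempty compact subset of the ball of radius $2c$. For $|q|\le c$ and nonempty compact $L$ in that ball let $\Phi(q,L)=\max\{\xi_0-q\cdot a',h_L(a')\}1_{\{w=0\}}$. It is measurable, as $h_L$ is continuous, and $|\Phi(q,L)|\le g$, so $\Phi(q,L)\in L_2$. Since $|\max\{s,t\}-\max\{\tilde s,\tilde t\}|\le\max\{|s-\tilde s|,|t-\tilde t|\}$,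
$$|\Phi(q,L)-\Phi(\tilde q,\tilde L)|\le\max\{|q-\tilde q|,d_H(L,\tilde L)\}\,|a'| .$$
So $\Phi$ is Lipschitz from a totally bounded set into $L_2$. Its image is totally bounded, hence has compact closure.

**Step 4. Conclusion.** By Steps 2 and 3 every subsequence of $(\xi_k)$ has a norm convergent subsequence. As $(\xi_k)$ converges weakly (Fact 1), it converges in norm; and $x_{2k+1}-x_{2k}\to0$ by (7). $\square$

**Lemma 4.** Let $V\subseteq\mathbb R^N$ be a subspace and $\Omega_0\subseteq\Omega$ measurable, with $a\in V$ a.e. on $\Omega_0$. Suppose no $q\in V\setminus\{0\}$ has $q\cdot a=0$ a.e. on $\Omega_0$, and some $x^*\in C\cap D$ satisfies $x^*\ge\delta|a|$ on $\Omega_0$ with $\delta>0$. Then the orthogonal projections $R_k^V$ of $R_k$ onto $V$ are bounded.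

**Proof.** As in Step 4 of Section 1, we integrate (3) against $a$, but only over $\Omega_0$. By (7) and $x^*\ge0$, $\sum_k\int_{\Omega_0}\nu_k|a|\le\delta^{-1}\sum_k\langle\nu_k,x^*\rangle<\infty$. Let $G_0=\int_{\Omega_0}aa^T$. It maps $V$ into $V$, and is positive definite there, since $q\cdot G_0q=\int_{\Omega_0}(q\cdot a)^2>0$ for $q\in V\setminus\{0\}$. On $\Omega_0$ we have $\rho_k\cdot a=\rho_k^V\cdot a$, where $\rho_k^V$ is the projection of $\rho_k$ onto $V$, because $a\in V$. So (3) gives
$$\int_{\Omega_0}(\xi_{k+1}-\xi_k)a=-G_0\rho_k^V+\int_{\Omega_0}\nu_ka .$$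
Summing over $k$, and using that $(\xi_k)$ is bounded, we see that $G_0R_k^V$ is bounded, hence so is $R_k^V$. $\square$

**Proof of Theorem 2(1).** Let $K=A(D)$. This convex cone spans $\mathbb R^N$, as $X=D-D$ and $A$ is onto, so it has interior.

**Step 1. The case $y\in\operatorname{int}K$.** We apply Lemma 4 with $V=\mathbb R^N$, $\Omega_0=\Omega$. For small $\delta>0$, $y-\delta A(|a|)=A\hat x$ with $\hat x\in D$, and $x^*=\hat x+\delta|a|$ is a solution with $x^*\ge\delta|a|$. If $q\cdot a=A^*q=0$, then $q=0$ because $A^*$ is injective. So $(R_k)$ is bounded, and Lemma 3(α) applies.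

**Step 2. A supporting hyperplane.** Now let $y\in\operatorname{ri}F$ with $F$ a face of $K$, $\dim F=N-1$. We find the hyperplane that contains $F$. A face that contains an interior point $x$ of $K$ equals $K$, since each $z\in K\setminus\{x\}$ is an endpoint of a segment in $K$ with $x$ in its open part. As $\dim K=N$, $F\ne K$, so $y\in\partial K$, and there is a unit vector $\eta$ with $\eta\cdot z\ge\eta\cdot y$ on $K$. Taking $z=0$ and $z=2y$ gives $\eta\cdot y=0$; so $\eta\ge0$ on $K$. The linear function $\eta$ is nonnegative on $F$ and vanishes at the relative interior point $y$, so it vanishes on $F$. Also $0\in F$: this is clear if $y=0$, and otherwise $y$ lies in the open segment between $0$ and $2y$, and $F$ is a face. So $\operatorname{aff}F=\operatorname{span}F$ is a subspace of $\eta^\perp$ of dimension $N-1$. Hence it equals $V:=\eta^\perp$, and $y$ is interior to $K\cap V$ relative to $V$.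

**Step 3. The hypotheses of Lemma 4 on $\Omega_0=\{w=0\}$, $w=\eta\cdot a$.** First, $\int wx=\eta\cdot Ax\ge0$ for all $x\in D$; with $x=w^-$ this gives $w\ge0$ a.e. On $\Omega_0$, $a\in V$. For $x\in D$ we have $Ax\in V$ iff $\int wx=0$ iff $x=0$ a.e. off $\Omega_0$. Hence if $q\in V$ and $q\cdot a=0$ a.e. on $\Omega_0$, then $q\cdot Ax=\int(q\cdot a)x=0$ whenever $x\in D$ and $Ax\in V$, that is, $q\perp K\cap V$. As $K\cap V$ has interior in $V$, $q=0$. Finally, let $b=|a|1_{\Omega_0}$. Then $Ab\in V$, so for small $\delta>0$ we have $y-\delta Ab\in K\cap V$, say $y-\delta Ab=A\hat x$ with $\hat x\in D$, and $x^*=\hat x+\delta b\in C\cap D$ satisfies $x^*\ge\delta|a|$ on $\Omega_0$.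

**Step 4. Conclusion.** Lemma 4 bounds $R_k^V$. In orthonormal coordinates adapted to $V\oplus\mathbb R\eta$ we have $a=(a',w)$ with $w\ge0$, $R'_k=R_k^V$, and the $\eta$-coordinate of $y$ is $0$. Lemma 3(β) applies. $\square$

## 4. Two moments: the vertex of a planar cone

Let $N=2$. By Theorem 2(1) we may assume $y\notin\operatorname{int}A(D)$. As in Step 2 above there is a unit $\eta$ with $\eta\ge0$ on $A(D)$ and $\eta\cdot y=0$, and $w=\eta\cdot a\ge0$ a.e. If $y\ne0$, then $A(D)\cap\eta^\perp$ is a face of $A(D)$: if a point of it lies in an open segment between two points of $A(D)$, the nonnegative function $\eta$ vanishes at both. It is a convex cone in a line that contains $y\neq0$, so it has dimension $1=N-1$ and $y$ is in its relative interior. Theorem 2(1) applies again.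

There remains $y=0$. Take coordinates with $\eta$ as second basis vector: $a=(a_1,w)$, and $\int a_1^2=1$ since $AA^*=\mathrm{Id}$. Write $R_k=(\Gamma_k,R_k^2)$, the superscript denoting the second component. Since $\langle w,\xi_k\rangle\ge0$, $R_k^2$ is nondecreasing with $R^2_0=0$. To use Lemma 3(β) we need $\Gamma_k$ bounded, and Lemma 4 is not available, as $y$ may be a true vertex. The ordering of the line helps.

**Lemma 5.** If $M\ge0$ and $\xi_0\le M|a_1|$ a.e. on $\{a_1\ne0\}$, then $|\Gamma_k|\le M$ for all $k$.

**Proof.** We show by induction that the step of $\Gamma_k$ toward an end of $[-M,M]$ is at most the distance to that end. We have $\Gamma_0=0$. Let $|\Gamma_j|\le M$ for $j\le k$.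

On $\{a_1<0\}$ we claim $\xi_k\le|a_1|(\Gamma_k+M)$. For $k=0$ this is the hypothesis. For $k\ge1$ each term in (4) obeys this bound, because
$$\xi_0-\Gamma_ka_1-R_k^2w\le|a_1|(M+\Gamma_k),$$
$$(\Gamma_j-\Gamma_k)a_1+(R_j^2-R_k^2)w\le|a_1|(\Gamma_k-\Gamma_j)\le|a_1|(\Gamma_k+M).$$
As $y=0$, $\xi_k\ge0$ and $\Gamma_k+M\ge0$,
$$\Gamma_{k+1}-\Gamma_k=\langle a_1,\xi_k\rangle\ge-(\Gamma_k+M)\int_{\{a_1<0\}}a_1^2\ge-(\Gamma_k+M),$$
so $\Gamma_{k+1}\ge-M$.

On $\{a_1>0\}$, in the same way, $\xi_0-\Gamma_ka_1-R^2_kw\le a_1(M-\Gamma_k)$ and $(\Gamma_j-\Gamma_k)a_1+(R_j^2-R_k^2)w\le a_1(M-\Gamma_k)$, so $\xi_k\le a_1(M-\Gamma_k)$ (for $k=0$ by hypothesis). Hence $\Gamma_{k+1}-\Gamma_k\le(M-\Gamma_k)\int_{\{a_1>0\}}a_1^2\le M-\Gamma_k$, and $\Gamma_{k+1}\le M$. $\square$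

**Proof of Theorem 2(2).** By the above we may assume $y=0$. For starting points $x_0\in D$ as in Lemma 5, $\Gamma_k$ is bounded and Lemma 3(β) gives norm convergence. It remains to remove the condition, by truncation. For any $x_0\in D$ let $x_0^M=\min(x_0,M|a_1|)$ on $\{a_1\ne0\}$ and $x_0^M=x_0$ on $\{a_1=0\}$. Then $x_0^M\in D$ satisfies the condition with constant $M$, and $x_0^M\to x_0$ in norm as $M\to\infty$ by dominated convergence. Since $T$ is nonexpansive,
$$\|T^nx_0-T^lx_0\|\le2\|x_0-x_0^M\|+\|T^nx_0^M-T^lx_0^M\| .$$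
Choose $M$ first and then $n,l$ large; so $(T^nx_0)$ is Cauchy. As $x_{2n+1}-x_{2n}\to0$, the whole sequence converges in norm. $\square$

## 5. Where the scalar argument stops, and a picture for three moments

Try the same with $N=3$ and $y=0$ at a vertex. Now $a=(a',w)$ with $a'\in\mathbb R^2$, and we would like to keep $R_k'$ in the disc of radius $M$. If $\xi_0\le M|a'|$ on $\{a'\neq0\}$ and $|R_j'|\le M$ for $j\le k$, then (4) gives $\xi_k\le M|a'|-R'_k\cdot a'$. Suppose $R_k'=Mv$ with $|v|=1$. The next step in the outward direction $v$ is $\int(v\cdot a')\xi_k$, and on $\{v\cdot a'>0\}$ the bound is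
$$\xi_k\le M(|a'|-v\cdot a').$$
For scalar $a'$ the right side is $0$ there, and this is why Lemma 5 works. In the plane it is positive unless $a'$ is a positive multiple of $v$, and the estimate does not keep $R_k'$ in the disc. We now build an example in which norm convergence does fail.

We work first in $X=\ell_2(I)$ with $I$ countably infinite, $N=3$, $y=0$. Identify $\mathbb R^3$ with the space $\mathcal A$ of affine functions $c_0+c_1\lambda_1+c_2\lambda_2$ on $\mathbb R^2$, with norm $|(c_0,c_1,c_2)|$. For $\alpha=(\alpha_i)_{i\in I}\in\ell_2(I;\mathcal A)$ put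
$$A_\alpha c=\sum_ic_i\alpha_i,\qquad \|\alpha\|^2=\sum_i|\alpha_i|^2\ge\|A_\alpha\|^2,\qquad F_\alpha=\ker A_\alpha\cap D,\qquad T_\alpha=P_DP_{\ker A_\alpha}.$$
A system is a finitely supported $\alpha$ with $A_\alpha$ onto $\mathcal A$. The starting point is always $x_0=e_1$, so $\|T_\alpha^nx_0\|\le1$, because $T_\alpha$ is nonexpansive and $T_\alpha0=0$.

The gain from affine functions is that points of the plane act as certificates: if $z\in F_\alpha$, then $\sum_iz(i)\alpha_i(p)=0$ for every $p\in\mathbb R^2$, with $z(i)\ge0$.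

Consider a small system with indices $1,b,\circ,\bullet$: let $\alpha_1=\varepsilon\lambda_1$, $\alpha_b=-\lambda_1$, $\alpha_\circ=1$, $\alpha_\bullet=\lambda_2$. Then $z\in F_\alpha$ means $z(\circ)=z(\bullet)=0$ and $z(b)=\varepsilon z(1)$, so $F_\alpha$ is the ray of $u=e_1+\varepsilon e_b$. Here $P_{\ker A_\alpha}e_1=u/(1+\varepsilon^2)\ge0$, so $T_\alpha e_1=u/(1+\varepsilon^2)$ is fixed by $T_\alpha$. The mass stays near $e_1$.

Now shift $\alpha_b$ to $-\lambda_1+\tau$ with $\tau>0$ tiny. At $p=(\tau,0)$ the four values are $\varepsilon\tau,0,1,0$, so every $z$ in the new cone has $z(1)=z(\circ)=0$. The coefficient of $\lambda_1$ then gives $z(b)=0$, and that of $\lambda_2$ gives $z(\bullet)=0$. The cone has collapsed to $\{0\}$, and the iterates now tend to $0$. But for each fixed $n$ the $n$th iterate is close to the old one if $\tau$ is small. So tiny changes of the system may change the limit completely, after a long time.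

This suggests building the final operator by infinitely many tiny changes, each made after the iterates have nearly reached the present limit, so that mass travels from $e_1$ to $e_2$, then to $e_3$, and so on. If the mass does not shrink on the way, norm convergence fails. What keeps the mass alive is the following inequality.

**Lemma 6 (monotonicity).** If $u\in F_\alpha$, then $\langle T_\alpha x,u\rangle\ge\langle x,u\rangle$ for all $x$.

**Proof.** $\langle P_{\ker A_\alpha}x,u\rangle=\langle x,u\rangle$ as $u\in\ker A_\alpha$; and $v^+\ge v$, $u\ge0$. $\square$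

The first plan is to close $e_m$ and open $e_{m+1}$ at one stroke. Then Lemma 6 with $u\approx e_{m+1}$ bounds the new mass at $e_{m+1}$ below by about $\langle e_m,e_{m+1}\rangle=0$, which is useless. The remedy is to turn from $e_m$ to $e_{m+1}$ through $J$ angles of size $\Delta=\pi/(2J)$. One turn costs a factor about $\cos\Delta\ge1-\Delta^2/2$, and $J$ turns cost at most $J\Delta^2/2=\pi^2/(8J)$. Two things must be arranged: the system with index $j$ must have in its cone a vector near $u_j=\cos(j\Delta)e_m+\sin(j\Delta)e_{m+1}$, and its limit must not lag behind $u_j$, that is, it must have nonnegative inner product with the direction $u_j^\perp=-\sin(j\Delta)e_m+\cos(j\Delta)e_{m+1}$ in which we turn next. Auxiliary functions do the first, certificate points the second.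

Two further lemmas make the limit process rigorous.

**Lemma 7 (continuity).** Let $\alpha\in\ell_2(I;\mathcal A)$ with $A_\alpha$ onto. For fixed $n$, $T_\beta^nx_0\to T_\alpha^nx_0$ as $A_\beta\to A_\alpha$ in operator norm.

**Proof.** Surjective operators $B:\ell_2(I)\to\mathcal A$ form an open set, on which $B\mapsto BB^*$ is continuous with values in the invertible $3\times3$ matrices. So $B\mapsto P_{\ker B}=\mathrm{Id}-B^*(BB^*)^{-1}B$ is norm continuous. As projections are nonexpansive and $\|T_\beta^nx_0\|\le1$,
$$\|T_\beta^{n+1}x_0-T_\alpha^{n+1}x_0\|\le\|P_{\ker A_\beta}-P_{\ker A_\alpha}\|+\|T_\beta^nx_0-T_\alpha^nx_0\| ,$$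
and induction on $n$ finishes the proof. $\square$

**Lemma 8 (limits).** For a system $\alpha$, the iterates $T_\alpha^nx_0$ converge in norm to some $z\in F_\alpha$ with $\|z\|\le1$.

**Proof.** Let $S$ be the support of $\alpha$. The range of $A_\alpha^*$ lies in $\mathbb R^S$, so the iterates stay in the finite-dimensional space $\mathbb R^{S\cup\{1\}}$. By Fact 1 they converge weakly, hence in norm, to a point of $F_\alpha$. $\square$

## 6. Construction of the systems

For $m\ge1$ and $k\ge0$ put
$$J_m=2^{m+4},\quad \theta_{m,j}=\frac{j\pi}{2J_m}\ (0\le j\le J_m),\quad \kappa_m=2^{-2m-8},\quad \zeta_k=2^{-k-8}.$$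
The index set $I$ consists of main indices $m=1,2,\dots$ and of auxiliary indices: $(m,j)$ with $m\ge1$, $1\le j\le J_m-1$, and two more, $\circ$ and $\bullet$.

We construct systems $\alpha^{(0)},\alpha^{(1)},\dots$. The system number $k=J_1+\dots+J_{m-1}+j$ with $1\le j\le J_m$ is also called $(m,j)$: stage $m$, substage $j$. By $(m,0)$ we mean the system preceding $(m,1)$; so $(1,0)$ is $\alpha^{(0)}$, and $(m+1,0)$ is $(m,J_m)$.

**Initial system.** It only has to get the induction started. Let $O_1=(0,0)$, $t_1=\lambda_1$, $\sigma_1=1$, $\varepsilon_1=\kappa_1$, and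
$$\alpha_1=\varepsilon_1t_1,\quad\alpha_{(1,j)}=-\sigma_1t_1\ (1\le j<J_1),\quad\alpha_\circ=1,\quad\alpha_\bullet=\lambda_2,$$
all others $0$. It is a system, since $1,\lambda_1,\lambda_2$ span $\mathcal A$.

**Invariant for the system $(m,0)$.** This is what each stage may assume.

- (a) $t_m$ is a nonconstant affine function, $\sigma_m>0$, $\varepsilon_m=\kappa_m\sigma_m$, $\alpha_m=\varepsilon_mt_m$, $\alpha_{(m,j)}=-\sigma_mt_m$ for all $j$; $\alpha_i=0$ for main $i>m$, and $\alpha_{(m',j)}=0$ for $m'>m$.
- (b) $t_m(O_m)=0$; $\alpha_b(O_m)\ge0$ for every auxiliary $b$; $\alpha_i(O_m)>0$ for every main $i<m$.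

It holds for $m=1$. Now we describe stage $m$. Fix an affine function $t_{m+1}$ with $t_{m+1}(O_m)=0$ whose linear part is linearly independent of that of $t_m$. Then $(t_m,t_{m+1})$ are affine coordinates on $\mathbb R^2$ with origin $O_m$. This is where a plane, hence $N=3$, is used.

**Step 1. Opening the new direction (first part of substage 1).** The purpose is to prepare, for each angle, an auxiliary function that cancels the image of $u_j$. Choose a small $\sigma_{m+1}>0$, put $\varepsilon_{m+1}=\kappa_{m+1}\sigma_{m+1}$ and $r=\varepsilon_{m+1}/\varepsilon_m$, and set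
$$\alpha'_{m+1}=\varepsilon_{m+1}t_{m+1},\qquad \alpha'_{(m+1,i)}=-\sigma_{m+1}t_{m+1}\ (1\le i<J_{m+1}),$$
$$\alpha'_{(m,i)}=-\sigma_m(t_m+r\tan\theta_{m,i}\,t_{m+1})\quad(1\le i<J_m),$$
leaving everything else unchanged. Only finitely many functions change, $t_{m+1}$ is fixed, the numbers $\tan\theta_{m,i}$ with $i<J_m$ are finite, and $r\to0$ as $\sigma_{m+1}\to0$. So by (a) the change tends to $0$ as $\sigma_{m+1}\to0$. The changed auxiliary functions vanish at $O_m$, so all auxiliary functions are still $\ge0$ at $O_m$. Then perform the shift of Step 2 with $j=1$; this completes the system $(m,1)$.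

**Step 2. The shift at substage $j$, $1\le j\le J_m$.** The purpose is to create a certificate point, at which all auxiliary functions are nonnegative. Choose a small $\tau_{m,j}>0$ and let $p_{m,j}$ be the point with
$$(t_m,t_{m+1})(p_{m,j})=\tau_{m,j}(r\tan\theta_{m,j},-1)\ \ (j<J_m),\qquad (t_m,t_{m+1})(p_{m,J_m})=(\tau_{m,J_m},0).\tag{8}$$
Replace every auxiliary function $\alpha_b$ by $\alpha_b+\max(0,-\alpha_b(p_{m,j}))$; main functions are never shifted. As $\tau_{m,j}\to0$ we have $p_{m,j}\to O_m$, and the finitely many nonzero auxiliary functions are $\ge0$ at $O_m$; so the change tends to $0$. Functions that are $0$ stay $0$. By (b) we may take $\tau_{m,j}$ so small that $\alpha_i(p_{m,j})>0$ for main $i<m$. Shifts are nonnegative constants, so auxiliary functions remain $\ge0$ at $O_m$, and the next shift can be made in the same way.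

So each new system can be made as close as we like to the preceding one: for $(m,1)$ choose first $\sigma_{m+1}$, then $\tau_{m,1}$; for $(m,j)$ with $j\ge2$ choose $\tau_{m,j}$.

**Step 3. Properties of the system $(m,j)$, $1\le j\le J_m$.** These are all that the estimates will use.

- (A) All auxiliary functions are $\ge0$ at $p_{m,j}$.
- (B) $\alpha_m=\varepsilon_mt_m$, $\alpha_{m+1}=\varepsilon_{m+1}t_{m+1}$, $\alpha_i(p_{m,j})>0$ for main $i<m$, and $\alpha_i=0$ for main $i>m+1$.
- (C) $\alpha_{(m,i)}=-\sigma_m(t_m+r\tan\theta_{m,i}\,t_{m+1})$ for $j\le i<J_m$, and $\alpha_{(m+1,i)}=-\sigma_{m+1}t_{m+1}$ for all $i$.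

Here (A) and (B) are immediate from the construction. Property (C) says that for these functions all shifts so far were $0$. To check it, let $j'\le j\le i<J_m$. By (8) the value of $-\sigma_m(t_m+r\tan\theta_{m,i}t_{m+1})$ at $p_{m,j'}$ is
$$\sigma_m\tau_{m,j'}r(\tan\theta_{m,i}-\tan\theta_{m,j'})\ge0 .$$
The value of $-\sigma_{m+1}t_{m+1}$ at $p_{m,j'}$ is $\sigma_{m+1}\tau_{m,j'}>0$ if $j'<J_m$, and $0$ if $j'=J_m$. So by induction on $j'$ no shift occurs.

**Step 4. Passing to stage $m+1$.** Put $O_{m+1}=p_{m,J_m}$; we check the invariant for $m+1$. Part (a) follows from (B) and (C) with $j=J_m$; $t_{m+1}$ is nonconstant, as its linear part is not $0$, and $\alpha_{(m',i)}$ with $m'>m+1$ is still $0$. For (b): $t_{m+1}(O_{m+1})=0$ by (8); auxiliary functions are $\ge0$ at $O_{m+1}$ by (A); $\alpha_i(O_{m+1})>0$ for main $i<m$ by (B); and $\alpha_m(O_{m+1})=\varepsilon_m\tau_{m,J_m}>0$.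

**Step 5. How small the changes are.** This step ties the systems to one limit operator. Write $T_k,F_k,A_k$ for the objects of $\alpha^{(k)}$, and $z_k=\lim_nT_k^nx_0\in F_k$ (Lemma 8). Let $\gamma>0$ satisfy $\|A_0^*q\|\ge\gamma|q|$ for all $q$. Put $n_{-1}=0$. Given $\alpha^{(k)}$, choose $n_k>n_{k-1}$ with
$$\|T_k^{n_k}x_0-z_k\|\le\zeta_k ,\tag{9}$$
and then choose $\alpha^{(k+1)}$ so close to $\alpha^{(k)}$ that
$$\|\alpha^{(k+1)}-\alpha^{(k)}\|\le2^{-k-2}\gamma,\qquad\|T_{k+1}^nx_0-T_k^nx_0\|\le\zeta_k\quad(0\le n\le n_k),\tag{10}$$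
which is possible by Lemma 7. Since $\sum_{k\ge0}2^{-k-2}\gamma=\gamma/2$, the families $\alpha^{(k)}$ converge in $\ell_2(I;\mathcal A)$ to some $\alpha$. All $A_k$, and $A=A_\alpha$, satisfy $\|A_k^*q\|\ge\frac\gamma2|q|$ and $\|A^*q\|\ge\frac\gamma2|q|$, so they are onto; in particular each $\alpha^{(k)}$ is a system. Let $T=P_DP_{\ker A}$. By Lemma 7, $T^nx_0=\lim_kT_k^nx_0$ for each $n$. For $l\ge k$ we have $n_k\le n_l$, so (10) applies at $n=n_k$ with index $l$, and with (9)
$$\|T^{n_k}x_0-z_k\|\le\zeta_k+\sum_{l\ge k}\zeta_l\le2^{-8}+2^{-7}<\tfrac14 .\tag{11}$$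
So at time $n_k$ the limit algorithm is near $z_k$. To compare $z_{k+1}$ with $z_k$, note that (9) and (10) give $\|T_{k+1}^{n_k}x_0-z_k\|\le2\zeta_k$. Iterating Lemma 6 for $T_{k+1}$ from time $n_k$ on,
$$\langle z_{k+1},u\rangle\ge\langle T_{k+1}^{n_k}x_0,u\rangle\ge\langle z_k,u\rangle-2\zeta_k\|u\|\qquad(u\in F_{k+1}).\tag{12}$$

## 7. Turning from $e_m$ to $e_{m+1}$ with little loss

In stage $m$ put $\Delta=\pi/(2J_m)$ and
$$u_j=\cos\theta_{m,j}\,e_m+\sin\theta_{m,j}\,e_{m+1},\qquad u_j^\perp=-\sin\theta_{m,j}\,e_m+\cos\theta_{m,j}\,e_{m+1}.$$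
Let $z^{(j)}$ be the limit $z_k$ that belongs to the system $(m,j)$, and $B_j=\langle z^{(j)},u_j\rangle\in[0,1]$, for $0\le j\le J_m$.

**Lemma 9 (the limit does not lag).** $\langle z^{(j)},u_{j+1}\rangle\ge\cos\Delta\,B_j$ for $0\le j<J_m$.

**Proof.** Since $u_{j+1}=\cos\Delta\,u_j+\sin\Delta\,u_j^\perp$, we need $\langle z^{(j)},u_j^\perp\rangle\ge0$. For $j=0$ this inner product is $z^{(0)}(m+1)\ge0$. For $1\le j<J_m$, evaluate $\sum_iz^{(j)}(i)\alpha_i=0$ at the certificate point $p_{m,j}$. By (A) the auxiliary terms are $\ge0$; by (B) the main terms with $i<m$ are $\ge0$ and those with $i>m+1$ vanish. So the two remaining terms have sum $\le0$, and by (8) this says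
$$z^{(j)}(m)\,\varepsilon_m\tau_{m,j}r\tan\theta_{m,j}-z^{(j)}(m+1)\,\varepsilon_{m+1}\tau_{m,j}\le0 .$$
As $r\varepsilon_m=\varepsilon_{m+1}$, we get $z^{(j)}(m)\tan\theta_{m,j}\le z^{(j)}(m+1)$, that is, $\langle z^{(j)},u_j^\perp\rangle\ge0$. $\square$

The computation holds for every element of the cone of the system $(m,j)$, so a vector $u_i+se_b$ with $i<j<J_m$ and $b$ auxiliary is no longer in it: the inequality would say $\tan\theta_{m,j}\le\tan\theta_{m,i}$. The shifts close the old directions one after another.

**Lemma 10 (the next direction is open).** For $1\le j\le J_m$ there are an auxiliary $b$ and $0\le s\le\kappa_m$ such that $u_j+se_b$ lies in the cone $F$ of the system $(m,j)$.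

**Proof.** If $j<J_m$, then by (B), (C) with $i=j$, and $\varepsilon_{m+1}=r\varepsilon_m$, the image of $u_j$ is
$$\cos\theta_{m,j}\,\varepsilon_mt_m+\sin\theta_{m,j}\,\varepsilon_{m+1}t_{m+1}=\varepsilon_m\cos\theta_{m,j}(t_m+r\tan\theta_{m,j}t_{m+1})=-\frac{\varepsilon_m\cos\theta_{m,j}}{\sigma_m}\,\alpha_{(m,j)} .$$
As $\varepsilon_m/\sigma_m=\kappa_m$, take $b=(m,j)$ and $s=\kappa_m\cos\theta_{m,j}$. If $j=J_m$, then $u_j=e_{m+1}$ has image $\varepsilon_{m+1}t_{m+1}=-\kappa_{m+1}\alpha_{(m+1,1)}$ by (C); take $b=(m+1,1)$ and $s=\kappa_{m+1}\le\kappa_m$. $\square$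

**Step 1. The loss at one substage.** We combine the two lemmas with (12). Let $0\le j<J_m$, let $k$ be the number of the system $(m,j)$, and let $u=u_{j+1}+se_b$ be the vector of Lemma 10 for the system $(m,j+1)$, whose number is $k+1$. We have $\|u\|\le2$, $z^{(j)}(b)\ge0$ and $z^{(j+1)}(b)\le1$. So (12) and Lemma 9 give
$$B_{j+1}+\kappa_m\ge\langle z^{(j+1)},u\rangle\ge\langle z^{(j)},u\rangle-4\zeta_k\ge\langle z^{(j)},u_{j+1}\rangle-4\zeta_k\ge\cos\Delta\,B_j-4\zeta_k .$$
Since $\cos\Delta\ge1-\Delta^2/2$ and $0\le B_j\le1$,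
$$B_{j+1}\ge B_j-\frac{\pi^2}{8J_m^2}-\kappa_m-4\zeta_k .\tag{13}$$

**Step 2. The total loss.** We chain (13) over all substages and stages. This is possible, since $u_{J_m}=e_{m+1}$ is the vector $u_0$ of stage $m+1$, and the system $(m,J_m)$ is $(m+1,0)$. At the start, $u=e_1+\kappa_1e_{(1,1)}\in F_0$, because $\varepsilon_1t_1-\kappa_1\sigma_1t_1=0$. Lemma 6 gives $\langle z_0,u\rangle\ge\langle e_1,u\rangle=1$, so $z_0(1)\ge1-\kappa_1$. Further, $\sum_m1/J_m=\sum_m2^{-m-4}=\frac1{16}$, $\sum_mJ_m\kappa_m=\sum_m2^{-m-4}=\frac1{16}$, $4\sum_k\zeta_k=\frac1{32}$, and $\pi^2/8<1.25$. The total loss, counted from $1$, is at most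
$$\kappa_1+\sum_m\Big(\frac{\pi^2}{8J_m}+J_m\kappa_m\Big)+4\sum_k\zeta_k\le2^{-10}+\frac{1.25}{16}+\frac1{16}+\frac1{32}<\frac14 .$$
With $k(m)$ the number of the system $(m,J_m)$, this gives $z_{k(m)}(m+1)\ge\frac34$ for all $m\ge1$.

**Step 3. No norm limit.** We return to the limit operator $A$. By (11),
$$x_{2n_{k(m)}}(m+1)=(T^{n_{k(m)}}x_0)(m+1)\ge\tfrac34-\tfrac14=\tfrac12\qquad\text{for all }m\ge1,\qquad n_{k(m)}\to\infty .$$
If $x_{2n}\to x$ in norm, then $\frac12\le\|x_{2n_{k(m)}}-x\|+|x(m+1)|\to0$ as $m\to\infty$, a contradiction. So Theorem 1 holds for $X=\ell_2(I)$ and $N=3$, with $x_0=e_1\in D$.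

## 8. Planting the example in an arbitrary Hilbert lattice

Let $X=L_2(\Omega,\mu)$ with $\dim X=\infty$ and let $N\ge3$. We place a copy of $\ell_2(I)$ on disjoint sets.

**Lemma 11.** $\Omega$ contains an infinite sequence of pairwise disjoint measurable sets of finite positive measure.

**Proof.** Call a set of finite positive measure an atom if each of its measurable subsets has measure $0$ or full measure. For example, on $\mathbb N$ with counting measure the singletons are atoms, and Lebesgue measure has none.

Suppose first that some set $E$ of finite positive measure contains no atom. Then $E$ is not an atom, so it splits into two parts of positive measure, and neither contains an atom. Splitting the second part again and again, we obtain the sequence from the first parts.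

Otherwise every set of finite positive measure contains an atom. If two atoms meet in a set of positive measure, this set has full measure in both, so they agree modulo null sets. Hence atoms that differ modulo null sets are disjoint modulo null sets. If there are infinitely many modulo null sets, take a sequence of them and remove from each its null intersections with the earlier ones. Suppose there are only finitely many, $E_1,\dots,E_n$, modulo null sets. For $E$ of finite measure, $E\setminus\bigcup E_i$ contains no atom, since an atom in it would agree with some $E_i$ modulo null sets while being disjoint from it. So $E\setminus\bigcup E_i$ is null. As each $E\cap E_i$ is null or full in $E_i$, $1_E$ is a.e. a sum of some of the $1_{E_i}$. So the integrable simple functions span a space of dimension at most $n$. They are dense in $X$, which contradicts $\dim X=\infty$. $\square$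

**Proof of Theorem 1.** Let $\alpha$ and $c^0=e_1$ be the data constructed in $\ell_2(I)$, for which $T_\alpha^nc^0$ does not converge in norm. By Lemma 11 choose pairwise disjoint sets of finite positive measure, and let $h_i$ $(i\in I)$ and $f_1,\dots,f_{N-3}$ be their normalized indicators. With $\mathcal A\cong\mathbb R^3$ put
$$Ax=\Big(\sum_i\langle h_i,x\rangle\alpha_i,\ \langle f_1,x\rangle,\dots,\langle f_{N-3},x\rangle\Big),\qquad y=0,\qquad x_0=\sum_ic_i^0h_i\in D .$$
By Bessel's inequality $(\langle h_i,x\rangle)_i\in\ell_2(I)$, so $A$ is bounded. Its adjoint is $A^*(q,s)=\sum_i\langle\alpha_i,q\rangle h_i+\sum_ls_lf_l$. Since the $h_i,f_l$ are orthonormal, $AA^*$ is block diagonal with blocks $A_\alpha A_\alpha^*$ and $\mathrm{Id}$, hence invertible, and $A$ is onto. On the closed span of the $h_i$, which is isometric to $\ell_2(I)$, (2) gives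
$$P_C\sum_ic_ih_i=\sum_i\big(c-A_\alpha^*(A_\alpha A_\alpha^*)^{-1}A_\alpha c\big)_ih_i,\qquad P_D\sum_ic_ih_i=\sum_ic_i^+h_i ,$$
the second because the $h_i$ are nonnegative with disjoint supports. So the algorithm started at $x_0$ runs exactly as in $\ell_2(I)$: $x_{2n}=\sum_i(T_\alpha^nc^0)_ih_i$. By Section 7 it does not converge in norm. $\blacksquare$
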